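\title{Infinite products over multiples of Fermat numbers are irrational}

\begin{abstract}
The product $\prod_{n\ge1}(1+2^{-2^n})$ equals $4/3$. We prove that, in contrast, $\prod_{n\ge1}\bigl(1+\frac{1}{(2^{2^n}+1)a_n}\bigr)$ is irrational for every sequence $(a_n)$ of positive integers. More generally, with $h^{2^n}+g$ in place of $2^{2^n}+1$, the product is irrational for all $(a_n)$ if and only if $g\neq0$, and for moduli of slower or faster growth the question is decided by size alone. If the product were rational, the numerators $P_n$ of its tails would obey a quadratic recursion with small coefficients. An auxiliary polynomial places the points $(2^{2^n},P_n)$ on plane curves of bounded degree, the recursion maps these curves to one another, and this forces a parametrization by monomials or by $V+V^{-1}$. Both are excluded arithmetically.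
\end{abstract}

\section{Introduction}\label{sec:intro}

Repeated use of $(1-y)(1+y)=1-y^2$ gives, for $0<y<1$ and $N\ge n_0\ge0$,
\begin{equation}\label{eq:telescope}
\prod_{n=n_0}^{N}\bigl(1+y^{2^n}\bigr)=\frac{1-y^{2^{N+1}}}{1-y^{2^{n_0}}}.
\end{equation}
With $y=1/2$ and $n_0=1$ we obtain $\prod_{n\ge1}(1+2^{-2^n})=4/3$. Now replace $2^{2^n}$ by the Fermat number $F_n=2^{2^n}+1$, and allow in the $n$-th factor an arbitrary positive multiple of $F_n$. The following question comes from \cite{source}: is
\[
\prod_{n=1}^{\infty}\Bigl(1+\frac{1}{(2^{2^n}+1)a_n}\Bigr)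
\]
irrational for all sequences $(a_n)_{n\ge1}$ of positive integers? The answer is yes.

\begin{theorem}\label{thm:main}
Let $F_n=2^{2^n}+1$. For every sequence $(a_n)_{n\ge1}$ of positive integers, the number $\prod_{n\ge1}\bigl(1+\frac{1}{F_na_n}\bigr)$ is irrational.
\end{theorem}

Two heuristics pull in opposite directions. The multipliers $a_n$ are free, so one may try to aim at a given rational number by choosing them greedily, one after the other. On the other hand, the factors approach $1$ very fast, and rapid convergence tends to force irrationality. The next theorem shows that each heuristic is correct in its own range of growth.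

\begin{theorem}\label{thm:growth}
Let $(B_n)_{n\ge1}$ be positive integers.
\begin{enumerate}
\item[(a)] If $B_n\to\infty$, $B_1\ge2$ and $B_{n+1}\le B_n^{\lambda}$ for all $n$, with some $1<\lambda<2$, then every real $\xi\in(1,1+B_1^{-1/(2-\lambda)}]$, in particular every rational one, equals $\prod_{n\ge1}\bigl(1+\frac1{B_na_n}\bigr)$ for suitable positive integers $a_n$.
\item[(b)] If $\log B_n/2^n\to\infty$, then $\prod_{n\ge1}\bigl(1+\frac1{B_na_n}\bigr)$ is irrational for all sequences of positive integers $a_n$.
\end{enumerate}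
\end{theorem}

The hypothesis of (a) implies $\log B_n\le\lambda^{n-1}\log B_1=o(2^n)$, while $\log F_n/2^n\to\log2$. So the Fermat numbers fall under neither part. No argument that sees only their size can settle the question, because $2^{2^n}$ has the same size and produces $4/3$. In this range arithmetic decides, and in the family $h^{2^n}+g$ the telescoping identity \eqref{eq:telescope} is the only obstruction.

\begin{theorem}\label{thm:hg}
Let $h\ge2$, $g$ and $n_0\ge0$ be integers with $h^{2^n}+g\ge1$ for all $n\ge n_0$. Then $\prod_{n\ge n_0}\bigl(1+\frac1{(h^{2^n}+g)a_n}\bigr)$ is irrational for all sequences of positive integers $a_n$ if and only if $g\neq0$.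
\end{theorem}

Theorem~\ref{thm:main} is the case $h=2$, $g=1$, $n_0=1$. We prove it first and independently, and then indicate the few changes needed for Theorem~\ref{thm:hg}.

Section~\ref{sec:size} extracts everything that size gives: Theorem~\ref{thm:growth}, and, for a rational product, a recursion $P_{n+1}=\varphi_n(P_n)$ for the numerators of the tails, where $\varphi_n$ is a quadratic polynomial whose coefficients have height $e^{o(2^n)}$. Section~\ref{sec:model} proves Theorem~\ref{thm:main} by hand when $\log a_n=o(2^n)$; there the points $(2^{2^n},P_n)$ lie on lines that one can write down. In general the lines are replaced by curves of bounded degree, which are constructed in Sections~\ref{sec:aux} and~\ref{sec:curves}, determined in Sections~\ref{sec:fields} and~\ref{sec:laurent}, and excluded in Section~\ref{sec:end}. Section~\ref{sec:hg} proves Theorem~\ref{thm:hg}.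

Throughout, $\log$ is the natural and $\log_2$ the binary logarithm, $X_n=2^{2^n}$, and $\mu_N$ is the group of complex $N$-th roots of unity. Thus $X_{n+1}=X_n^2$ and $F_n=X_n+1$. The Fermat numbers are pairwise coprime: for $i<k$ we have $X_k=X_i^{2^{k-i}}\equiv1$, hence $F_k\equiv2\pmod{F_i}$, and $F_i$ is odd.

\section{What size decides}\label{sec:size}

\subsection*{Rearrangement}
The numbers $F_na_n$ need not increase, and a tail of the product is controlled by its first factor only if they do. We therefore sort them.

\begin{lemma}\label{lem:sort}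
Let $B_n$ and $a_n$ $(n\ge1)$ be positive integers with $B_n\to\infty$, and let $B_n^*=\min_{k\ge n}B_k$. There is a bijection $\pi$ of $\{1,2,\dots\}$ such that $b_n=B_{\pi(n)}a_{\pi(n)}$ is nondecreasing, and $b_n\ge B_n^*$ for all $n$. If $\sum1/B_n<\infty$, then $\prod(1+\frac1{B_na_n})=\prod(1+\frac1{b_n})$.
\end{lemma}

\begin{proof}
Only finitely many of the numbers $B_ja_j$ lie below any bound, so they can be listed in nondecreasing order. If $B_ja_j<B_n^*$, then $j<n$. So at most $n-1$ of the numbers are smaller than $B_n^*$, and the $n$-th in the list is not. The last claim holds because an absolutely convergent product may be rearranged.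
\end{proof}

\subsection*{The tails of a rational product}
Let $(b_n)_{n\ge1}$ be a nondecreasing sequence of integers with $b_n\ge2^{2^n}$, and suppose that $\prod_{n\ge1}(1+1/b_n)=p/q$ with positive integers $p,q$. Dividing by the first $n-1$ factors, we write the $n$-th tail as a fraction, which we do not reduce:
\[
\prod_{k\ge n}\Bigl(1+\frac1{b_k}\Bigr)=\frac{P_n}{Q_n},\qquad P_n=p\prod_{k<n}b_k,\qquad Q_n=q\prod_{k<n}(b_k+1).
\]
Put $d_n=P_n-Q_n$ and $c_n=d_{n+1}-d_n$. The tail exceeds $1$, so $d_n$ is an integer with $d_n\ge1$; it measures the distance $d_n/Q_n$ of the tail from $1$. From $d_{n+1}=b_nP_n-(b_n+1)Q_n=b_nd_n-Q_n=b_nd_n-P_n+d_n$ we obtain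
\begin{equation}\label{eq:rec}
b_nd_n=P_n+c_n,\qquad P_{n+1}=b_nP_n=\varphi_n(P_n),\qquad \varphi_n(t)=\frac{t(t+c_n)}{d_n}.
\end{equation}
Since $Q_n/P_n=\prod_{k\ge n}\bigl(1-\frac1{b_k+1}\bigr)\ge1-\sum_{k\ge n}\frac1{b_k}$, we also have
\begin{equation}\label{eq:dbound}
1\le d_n\le P_n\sum_{k\ge n}\frac1{b_k}.
\end{equation}

\begin{example}\label{ex:fourthirds}
For $b_n=X_n$, $p=4$, $q=3$ we get $P_n=2^{2+(2^n-2)}=X_n$, and $Q_n=X_n-1$ by induction from $Q_{n+1}=Q_n(X_n+1)$. So $d_n=1$, $c_n=0$ and $\varphi_n(t)=t^2$.
\end{example}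

One would like to show that the right side of \eqref{eq:dbound} drops below $1$. In Example~\ref{ex:fourthirds} it does not. What survives is the following lemma: rationality bounds the growth of $b_n$ from above, and it makes $d_n$ negligible on the scale $e^{2^n}$ on which $b_n$ and $P_n$ live.

\begin{lemma}\label{lem:size}
Let $(b_n)$ be a nondecreasing sequence of integers with $b_n\ge2^{2^n}$ and $\prod(1+1/b_n)=p/q$, and define $P_n,d_n$ as above. Then $v_n=\log b_n/2^n$ is bounded, and $\log d_n=o(2^n)$.
\end{lemma}

\begin{proof}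
\emph{The tail sum.} Fix $N$. We have $v_N\ge\log2$. Let $r\ge0$ be the least integer with $2^r\log2\ge v_N$; then $r\le1+\log_2(v_N/\log2)\le2+\log_2v_N$. For $N\le k<N+r$ monotonicity gives $1/b_k\le1/b_N$. For $k=N+r+i$ with $i\ge0$ the lower bound on $b_k$ gives $\log b_k\ge2^{N}\cdot2^{r}\log2\cdot2^i\ge2^i\log b_N$, so $b_k\ge b_N^{2^i}\ge b_N^{1+i}$; these terms contribute at most $2/b_N$ because $b_N\ge2$. Hence
\begin{equation}\label{eq:tail}
\sum_{k\ge N}\frac1{b_k}\le\frac{r+2}{b_N}\le\frac{4+\log_2v_N}{b_N}.
\end{equation}

\emph{Boundedness.} Suppose that $(v_n)$ is unbounded. Then there are infinitely many records, that is, indices $N>1$ with $v_N>v_N^*=\max_{k<N}v_k$, and $v_N\to\infty$ along them. We have $P_N\le p\exp\bigl(v_N^*\sum_{k=1}^{N-1}2^k\bigr)=p\exp\bigl(v_N^*(2^N-2)\bigr)$. By \eqref{eq:dbound} and \eqref{eq:tail}, at a record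
\[
d_N\le p\,(4+\log_2v_N)\exp\bigl(-2^N(v_N-v_N^*)-2v_N^*\bigr)\le p\,(4+\log_2v_N)\,e^{-2v_N},
\]
where we used $2^N\ge2$ and $v_N-v_N^*>0$. The right side tends to $0$, which contradicts $d_N\ge1$.

\emph{The size of $d_n$.} Since $(v_n)$ is bounded, \eqref{eq:tail} gives $\sum_{k\ge n}1/b_k\le C/b_n$ with a constant $C\ge1$. Then $d_n\le CP_n/b_n$ by \eqref{eq:dbound}, and $P_{n+1}=P_nb_n\le CP_n^2/d_n$. For $\ell_n=\log P_n/2^n\ge0$ this reads
\[
\ell_{n+1}\le\ell_n+\frac{\log C-\log d_n}{2^{n+1}}.
\]
Summing over $n$ gives $\sum_n\log d_n/2^{n+1}\le\ell_1+\log C<\infty$. The terms are nonnegative, so they tend to $0$.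
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:growth}]
(a) We choose each $a_n$ as small as possible subject to the partial product staying below $\xi$. Let $\theta=1/(2-\lambda)$, so that $2\theta-1=\lambda\theta$, and let $r_1=\xi-1\in(0,B_1^{-\theta}]$. Given $r_n>0$, put $a_n=\lfloor1/(r_nB_n)\rfloor+1$ and $b_n=B_na_n$, so that $1/r_n<b_n\le1/r_n+B_n$, and define $r_{n+1}$ by $1+r_{n+1}=(1+r_n)/(1+1/b_n)$. Then
\[
0<r_{n+1}=\frac{r_nb_n-1}{b_n+1}\le\frac{r_nB_n}{b_n}<r_n^2B_n .
\]
If $r_n\le B_n^{-\theta}$, then $r_{n+1}\le B_n^{1-2\theta}=B_n^{-\lambda\theta}\le B_{n+1}^{-\theta}$; this is where $B_{n+1}\le B_n^\lambda$ is used. By induction $r_n\le B_n^{-\theta}\to0$, and $\prod_{k<n}(1+1/b_k)=\xi/(1+r_n)\to\xi$.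

(b) If $\log B_k\ge C2^k$ for all $k\ge n$, then $\log B_n^*\ge C2^n$; hence $\log B_n^*/2^n\to\infty$. Dropping finitely many factors, which are nonzero rationals, does not affect irrationality. After doing so and shifting the index we have $B_n^*\ge2^{2^n}$ for all $n\ge1$, and still $\log B_n^*/2^n\to\infty$. By Lemma~\ref{lem:sort} the sorted sequence satisfies $b_n\ge B_n^*\ge2^{2^n}$ and $\log b_n/2^n\to\infty$. By Lemma~\ref{lem:size} the product is not rational.
\end{proof}

As $\lambda\to2$, the exponent $\theta$ tends to infinity and the interval in (a) shrinks to nothing; for the Fermat numbers the greedy estimate gives no information.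

\section{Small sequences and a model case}\label{sec:model}

From here to the end of Section~\ref{sec:end} we fix positive integers $a_n$ and \emph{suppose that $\prod(1+\frac1{F_na_n})=p/q$ is rational}. Let $b_n=F_{\pi(n)}a_{\pi(n)}$ be the sorted sequence of Lemma~\ref{lem:sort}. Then $b_n\ge F_n>2^{2^n}$, and Section~\ref{sec:size} provides $P_n,d_n,c_n,\varphi_n$. By Lemma~\ref{lem:size} there is a constant $v$ with $\log b_n\le v2^n$. Hence $\log P_n\le\log p+v2^n$ and $2^{\pi(n)}\log2<\log F_{\pi(n)}\le v2^n$, and so there are positive integers $Y,K$ with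
\begin{equation}\label{eq:YK}
P_n\le X_n^{Y},\qquad \pi(n)\le n+K\qquad(n\ge1).
\end{equation}

\begin{definition}
Let $n$ run through an infinite set of positive integers. Integers $z_n$ are \emph{small} if $\log(1+|z_n|)=o(2^n)$. Rational numbers are small if their reduced numerators and denominators are. Polynomials $A_n$ with integer coefficients are small if their degrees are bounded independently of $n$ and the heights $\|A_n\|$ are small, where $\|A\|$ is the maximum of the absolute values of the coefficients of $A$.
\end{definition}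

Sums and products of boundedly many small quantities are small, and so are shifts $z_{n+j}$ with $j$ bounded, since $o(2^{n+j})=o(2^n)$. Hence determinants of bounded size with small entries are small. By Lemma~\ref{lem:size}, $d_n$ and $c_n$ are small. The numbers $P_n$ are not small along any infinite set of $n$, because $P_n\ge b_{n-1}>2^{2^{n-1}}$.

The point of the definition is that, relative to small coefficients, $X_n$ behaves like an indeterminate.

\begin{lemma}\label{lem:N}
If $A_n\in\mathbb Z[x]$ are small and nonzero, then $A_n(X_n)\neq0$ for all large $n$.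
\end{lemma}

\begin{proof}
Let $\delta=\deg A_n$. The leading term of $A_n(X_n)$ has absolute value at least $X_n^{\delta}$. The other terms are absent if $\delta=0$, and otherwise their sum is at most $\delta\|A_n\|X_n^{\delta-1}=e^{o(2^n)}X_n^{\delta-1}$, which is less than $X_n^\delta$ for large $n$ because $\log X_n=2^n\log2$.
\end{proof}

\begin{example}[the case of small multipliers]\label{ex:model}
Suppose that the $a_n$ are small. For large $n$ we have $F_na_n<X_n^2<F_{n+1}a_{n+1}$. So a term $F_na_n$ with large $n$ exceeds all earlier terms and is less than all later ones, and $\pi(n)=n$. By \eqref{eq:rec}, $P_n=a_nd_n(X_n+1)-c_n$: the point $(X_n,P_n)$ lies on the line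
\[
t=\alpha_nx+\beta_n,\qquad\alpha_n=a_nd_n,\quad\beta_n=\alpha_n-c_n,
\]
which has small coefficients. The map $(x,t)\mapsto(x^2,\varphi_n(t))$ sends $(X_n,P_n)$ to $(X_{n+1},P_{n+1})$, which lies on the next line. Since $\beta_n+c_n=\alpha_n$, this says that the small polynomial
\[
d_n(\alpha_{n+1}x^2+\beta_{n+1})-(\alpha_nx+\beta_n)(\alpha_nx+\alpha_n)
\]
vanishes at $X_n$. By Lemma~\ref{lem:N} it is zero for large $n$: the whole $n$-th line is mapped into the next one. The coefficient of $x$ gives $\alpha_n(\alpha_n+\beta_n)=0$, so $c_n=2a_nd_n$ and $d_{n+1}=d_n(1+2a_n)$. The coefficient of $x^2$ gives $d_n\alpha_{n+1}=\alpha_n^2$, that is, $a_{n+1}d_{n+1}=a_n^2d_n$. Together,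
\[
a_{n+1}(1+2a_n)=a_n^2 .
\]
This is impossible, because $1+2a_n\ge3$ is coprime to $a_n$.
\end{example}

The example has three steps: a small curve through $(X_n,P_n)$; the passage from a relation between points to a relation between curves, which is rigid; and a recursion for $c_n,d_n$ that integers cannot satisfy. When $a_n$ is as large as a power of $X_n$, the line is useless, since its slope is not small, and a curve has to be constructed.

For curves, the role of Lemma~\ref{lem:N} is played by the following consequence. Recall the resultant: for a domain $R$ and nonzero $A,B\in R[t]$ with $\deg A\ge1$, $\operatorname{Res}_t(A,B)\in R$ is the determinant of the Sylvester matrix, which has size $\deg A+\deg B$ and whose entries are $0$ or coefficients of $A$ and $B$ (if $\deg B=0$, the resultant is $B^{\deg A}$). It lies in the ideal $(A,B)$ of $R[t]$, and it is nonzero when $A$ and $B$ are coprime over the fraction field of $R$.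

\begin{lemma}\label{lem:R}
Let $A_n,B_n\in\mathbb Z[x,t]$ be small and nonzero, with $A_n$ irreducible over $\mathbb Q$ and $\deg_tA_n\ge1$, and suppose that both vanish at $(X_n,P_n)$. Then $A_n\mid B_n$ in $\mathbb Q[x,t]$ for all large $n$.
\end{lemma}

\begin{proof}
Suppose that $A_n\nmid B_n$ for infinitely many $n$, and restrict to these. By Gauss's lemma, $A_n$ is irreducible in $\mathbb Q(x)[t]$ and does not divide $B_n$ there, so the two are coprime in $\mathbb Q(x)[t]$. Then $\operatorname{Res}_t(A_n,B_n)\in\mathbb Z[x]$ is nonzero and small. It lies in the ideal $(A_n,B_n)$, so it vanishes at $X_n$. This contradicts Lemma~\ref{lem:N}.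
\end{proof}

\section{The auxiliary polynomial}\label{sec:aux}

What we know about $P_n$ is a list of congruences. By \eqref{eq:rec}, $F_{\pi(n)}$ divides $P_n+c_n$. One such congruence cannot determine an integer of size up to $X_n^Y$. But $P_{n+1},P_{n+2},\dots$ are polynomials in $P_n$ with small coefficients, so the congruences at the later indices are conditions on $P_n$ as well. We use those with index in a window $n\le k<n+m$ of fixed length
\[
m=K+2^K(Y+1).
\]

\subsection*{The congruences}
Fix $n$; the objects below depend on $n$, which we suppress. Let $\Phi_0=t$ and $\Phi_{j+1}=\varphi_{n+j}(\Phi_j)$, so that $\Phi_j(P_n)=P_{n+j}$. To clear denominators let $\Delta_0=1$ and $\Delta_{j+1}=\Delta_j^2d_{n+j}$, and put $f_j=\Delta_j\Phi_j+\Delta_jc_{n+j}$. The identity $\Delta_{j+1}\Phi_{j+1}=(\Delta_j\Phi_j)\,f_j$ shows by induction that $\Delta_j\Phi_j$ and $f_j$ are monic polynomials in $\mathbb Z[t]$ of degree $\delta_j=2^j$, small for $j<m$. For instance $f_0=t+c_n$ and $f_1=t^2+c_nt+d_nc_{n+1}$. By \eqref{eq:rec}, $f_j(P_n)=\Delta_j(P_{n+j}+c_{n+j})=\Delta_jb_{n+j}d_{n+j}$,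 so $F_{\pi(n+j)}$ divides $f_j(P_n)$.

The modulus $F_{\pi(n+j)}$ is a polynomial in $X_n$ when $\pi(n+j)\ge n$. Let
\[
J=\{0\le j<m:\ \pi(n+j)\ge n\},\qquad e_j=2^{\pi(n+j)-n},\qquad\psi_j(x)=x^{e_j}+1\quad(j\in J).
\]
Then
\begin{equation}\label{eq:cong}
\psi_j(X_n)=F_{\pi(n+j)}\quad\text{and}\quad F_{\pi(n+j)}\mid f_j(P_n)\qquad(j\in J).
\end{equation}
By \eqref{eq:YK} the $e_j$ are distinct powers of $2$ not exceeding $2^{m+K-1}$, so $E=\sum_{j\in J}e_j<2^{m+K}$.

\subsection*{The count}
By \eqref{eq:cong}, a polynomial $G\in\mathbb Z[x,t]$ in the ideal $(\psi_j,f_j)^{u_j}$ has $G(X_n,P_n)$ divisible by $F_{\pi(n+j)}^{u_j}$. If this holds for all $j\in J$, then $G(X_n,P_n)$ is divisible by a number larger than $X_n^{\sum e_ju_j}$. If $G$ is small and contains only monomials $x^it^k$ with $i+Yk\le W$, then $|G(X_n,P_n)|\le e^{o(2^n)}X_n^W$, and for $W<\sum e_ju_j$ the value must be $0$. There are about $W^2/(2Y)$ monomials and $\sum e_j\delta_ju_j(u_j+1)/2$ linear conditions, so we need roughly $(\sum e_ju_j)^2>Y\sum e_j\delta_ju_j^2$. The Cauchy--Schwarz inequality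
\[
\Bigl(\sum e_ju_j\Bigr)^2\le H\sum e_j\delta_ju_j^2,\qquad H=\sum_{j\in J}\frac{e_j}{\delta_j},
\]
is an equality when $u_j$ is proportional to $1/\delta_j$. So this is the best choice of multiplicities, and it succeeds when $H>Y$. The multiplicities are needed: if $\pi$ is the identity, then $e_j=\delta_j=2^j$, and the choice $u_j=1$ opposes about $4^m/(2Y)$ unknowns to about $4^m/3$ equations, which is favorable only for $Y<3/2$. In contrast, $H=m$ can be made as large as we like. The next lemma shows that a permutation with $\pi(n)\le n+K$ costs only a constant factor.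

\begin{lemma}\label{lem:H}
$H\ge Y+1$ for every $n\ge1$.
\end{lemma}

\begin{proof}
The sets $\{k\ge n:\pi(k)<n\}$ and $\{k<n:\pi(k)\ge n\}$ have the same number of elements, namely $n-1-\#\{k<n:\pi(k)<n\}$, because $\pi$ is a bijection. An element of the second set satisfies $n\le\pi(k)\le k+K$, so $n-K\le k<n$. Hence both sets have at most $K$ elements, and $\nu=|J|\ge m-K$. The numbers $\pi(n+j)-n$, $j\in J$, are $\nu$ distinct nonnegative integers, so their sum is at least $0+1+\dots+(\nu-1)$. The elements of $J$ have sum at most $(m-\nu)+\dots+(m-1)$. Therefore the exponents $\pi(n+j)-n-j$ have mean at least $-(m-\nu)\ge-K$, and the inequality between arithmetic and geometric means gives $H=\sum_{j\in J}2^{\pi(n+j)-n-j}\ge\nu2^{-K}\ge(m-K)2^{-K}=Y+1$.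
\end{proof}

\begin{proposition}\label{prop:aux}
For all large $n$ there are nonzero polynomials $G_n\in\mathbb Z[x,t]$, forming a small sequence, with $G_n(X_n,P_n)=0$.
\end{proposition}

\begin{proof}
Let $U=2^{m+K+1}$, so that $U>E+2$, and let $u_j=U/\delta_j$ and $W=UH-1=\sum_{j\in J}e_ju_j-1$. These are integers, bounded independently of $n$. We look for
\[
G=\sum_{i,k\ge0,\ i+Yk\le W}g_{ik}\,x^it^k,\qquad g_{ik}\in\mathbb Z .
\]
If a real point $(\xi,\eta)$ lies in the triangle $\xi,\eta\ge0$, $\xi+Y\eta\le W$, so does $(\lfloor\xi\rfloor,\lfloor\eta\rfloor)$. Thus the unit squares with lower left corners at the admissible $(i,k)$ cover the triangle, and the number of unknowns is at least its area $W^2/(2Y)$.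

\emph{Expansions.} Let $f\in\mathbb Z[t]$ be monic of degree $\delta\ge1$. For every $k\ge0$ there is a finite expansion
\[
t^k=\sum_{\beta\ge0}r_{k\beta}(t)f^\beta,\qquad r_{k\beta}\in\mathbb Z[t],\quad\deg r_{k\beta}<\delta,\quad\|r_{k\beta}\|\le(2+\|f\|)^k .
\]
For $k=0$ take $r_{00}=1$. Given the expansion for $k$, let $\rho_\beta$ be the coefficient of $t^{\delta-1}$ in $r_{k\beta}$, and $\rho_{-1}=0$. Then $tr_{k\beta}-\rho_\beta f$ has degree less than $\delta$, and $r_{k+1,\beta}=tr_{k\beta}-\rho_\beta f+\rho_{\beta-1}$ gives the expansion for $k+1$ with the stated bound. Apply this to $t^k$ and $f_j$, and to $x^i$ and $\psi_j$, and multiply. For each $j\in J$ we obtain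
\[
G=\sum_{\alpha,\beta\ge0}G^{(j)}_{\alpha\beta}(x,t)\,\psi_j(x)^\alpha f_j(t)^\beta,\qquad G^{(j)}_{\alpha\beta}\in\mathbb Z[x,t],\quad\deg_xG^{(j)}_{\alpha\beta}<e_j,\quad\deg_tG^{(j)}_{\alpha\beta}<\delta_j,
\]
where the coefficients of $G^{(j)}_{\alpha\beta}$ are linear forms in the $g_{ik}$ with small integer coefficients.

\emph{The linear system.} Impose $G^{(j)}_{\alpha\beta}=0$ for all $j\in J$ and all $\alpha+\beta<u_j$. For each $j$ there are $u_j(u_j+1)/2$ pairs $(\alpha,\beta)$, each giving $e_j\delta_j$ equations, so the number of equations is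
\[
\sum_{j\in J}e_j\delta_j\,\frac{u_j(u_j+1)}2=\frac{U^2H+UE}2 .
\]
By Lemma~\ref{lem:H}, $H-Y\ge1$ and $Y<H$. Hence
\[
W^2-Y(U^2H+UE)\ge U^2H(H-Y)-U(2H+YE)\ge UH(U-2-E)>0,
\]
and there are more unknowns than equations; both numbers are bounded. Let $\rho$ be the rank of the system. Choose $\rho$ independent equations and a nonzero $\rho\times\rho$ minor of them (equal to $1$ if $\rho=0$). Give one unknown outside the columns of the minor the value of the minor, and the other outside unknowns the value $0$. By Cramer's rule the remaining unknowns are then, up to sign, $\rho\times\rho$ minors of the system. This is a nonzero integral solution with small entries; call the polynomial $G_n$.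

\emph{Vanishing.} In the expansion of $G_n$ for $j$, only terms with $\alpha+\beta\ge u_j$ remain, so by \eqref{eq:cong} the integer $Z=G_n(X_n,P_n)$ is divisible by $F_{\pi(n+j)}^{u_j}$. The Fermat numbers are pairwise coprime and $\pi$ is injective, so $Z$ is divisible by
\[
\prod_{j\in J}F_{\pi(n+j)}^{u_j}>X_n^{\sum e_ju_j}=X_n^{UH}.
\]
On the other hand, $P_n\le X_n^Y$ bounds each of the boundedly many monomials by $X_n^W$, so $|Z|\le e^{o(2^n)}X_n^{UH-1}<X_n^{UH}$ for large $n$. Thus $Z=0$.
\end{proof}

\section{A chain of irreducible curves}\label{sec:curves}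

The polynomials $G_n$ involve arbitrary choices, and nothing relates $G_n$ to $G_{n+1}$. The irreducible component through $(X_n,P_n)$ is better: by Lemma~\ref{lem:R} it lies in every small curve through that point. Let $M_n\in\mathbb Z[x,t]$ be a primitive factor of $G_n$, irreducible over $\mathbb Q$, with $M_n(X_n,P_n)=0$.

\begin{proposition}\label{prop:curves}
The polynomials $M_n$ are small, and there is $n_1$ such that for all $n\ge n_1$:
\begin{enumerate}
\item[(i)] $\deg_tM_n\ge1$;
\item[(ii)] $\deg_xM_n\ge1$;
\item[(iii)] $M_n$ is irreducible over $\mathbb C$;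
\item[(iv)] $M_n(x,t)$ divides $M_{n+1}(x^2,\varphi_n(t))$ in $\mathbb Q[x,t]$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Smallness.} By Gauss's lemma, $M_n$ divides $G_n$ in $\mathbb Z[x,t]$. We reduce to one variable. Fix $\nu>\deg_xG_n$ for all $n$. The substitution $t=x^\nu$ sends distinct monomials of $x$-degree less than $\nu$ to distinct powers of $x$, so $\tilde G=G_n(x,x^\nu)$ and $\tilde M=M_n(x,x^\nu)$ have the same nonzero coefficients as $G_n$ and $M_n$, and $\tilde M\mid\tilde G\ne0$ in $\mathbb Z[x]$. Cauchy's bound says that the roots of a complex polynomial have absolute value at most $1+\max|\text{coefficient}|/|\text{leading coefficient}|$. The leading coefficient of $\tilde G$ is a nonzero integer, so the roots of $\tilde G$, and hence those of $\tilde M$, have absolute value at most $1+\|G_n\|$. The leading coefficient of $\tilde M$ divides that of $\tilde G$. Expanding $\tilde M$ as a product of linear factors gives $\|M_n\|\le\|G_n\|(2+\|G_n\|)^{\deg\tilde M}$, which is small because $\deg\tilde M\le\deg\tilde G$ is bounded.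

In (i)--(iii) we assume that the assertion fails for infinitely many $n$ and argue along these.

(i) Here $M_n\in\mathbb Z[x]$ is small, nonzero and vanishes at $X_n$, against Lemma~\ref{lem:N}.

(ii) Here $M_n\in\mathbb Z[t]$ is primitive, irreducible and has the integer root $P_n$, so $M_n=\pm(t-P_n)$. But $P_n$ is not small.

(iii) A factorization of $M_n$ into factors of given degrees is a solution of a system of polynomial equations over $\mathbb Q$, so by the Nullstellensatz a polynomial that is reducible over $\mathbb C$ is reducible over $\overline{\mathbb Q}$. Let $A$ be an irreducible factor of $M_n$ over $\overline{\mathbb Q}$, scaled so that one coefficient is $1$, and let $A_1,\dots,A_\kappa$ be its distinct conjugates under $\operatorname{Gal}(\overline{\mathbb Q}/\mathbb Q)$. They are pairwise nonproportional irreducible factors of $M_n$, so their product divides $M_n$; it has rational coefficients, so it equals $M_n$ up to a constant, and $\kappa\ge2$. One $A_i$ vanishes at $(X_n,P_n)$. This point is rational, so all conjugates vanish there, and by the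 product rule so does $\partial_tM_n$. The polynomial $\partial_tM_n$ is small, and nonzero by (i). Lemma~\ref{lem:R} gives $M_n\mid\partial_tM_n$, which is impossible by degrees in $t$.

(iv) The products $x^{2i}\varphi_n(t)^k$ have distinct bidegrees $(2i,2k)$ and are therefore linearly independent, so $M_{n+1}(x^2,\varphi_n(t))\neq0$. Multiplied by $d_n^{\deg_tM_{n+1}}$ it becomes integral and small. It vanishes at $(X_n,P_n)$ because $X_n^2=X_{n+1}$ and $\varphi_n(P_n)=P_{n+1}$. Lemma~\ref{lem:R} applies.
\end{proof}

Part (iv) says that $(x,t)\mapsto(x^2,\varphi_n(t))$ maps the curve $M_n=0$ into the curve $M_{n+1}=0$. Let $D$ be a bound for $\deg_tM_n$.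

\section{The curves are parametrized by Laurent polynomials}\label{sec:fields}

We know nothing about the curves except that their degrees are bounded and that they form a chain. The idea is that the composite of $i$ maps of the chain lies over $x\mapsto x^{2^i}$, which is invariant under $2^i$ rotations of the $x$-plane. Because the degrees in $t$ are bounded, a fixed proportion of these rotations lifts to one fixed curve. A finite subset of $\mathbb C^*$ that is stable under $\mu_N$ for arbitrarily large $N$ is empty, since a nonempty one has at least $N$ elements. We apply this first to branch points and then to poles.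

Completing the square in $\varphi_n$ gives
\begin{equation}\label{eq:square}
\varphi_n(t)+\frac{c_{n+1}}2=\frac{(t+c_n/2)^2}{d_n}+\kappa_n,\qquad\kappa_n=\frac{c_{n+1}}2-\frac{c_n^2}{4d_n}\in\mathbb Q .
\end{equation}

\begin{proposition}\label{prop:laurent}
There are $n_3$ and nonconstant Laurent polynomials $s_n\in\mathbb C[T,T^{-1}]$, $n\ge n_3$, with
\begin{equation}\label{eq:s}
s_{n+1}(T^2)=\frac{s_n(T)^2}{d_n}+\kappa_n\qquad(n\ge n_3).
\end{equation}
\end{proposition}

We use two standard facts.
\begin{enumerate}
\item[(A)] Let $k\subset F$ and $k\subset L_0$ be subfields of one field, with $F/k$ finite Galois. Then $L_0F/L_0$ is Galois, and restriction to $F$ is an isomorphism $\operatorname{Gal}(L_0F/L_0)\to\operatorname{Gal}(F/L_0\cap F)$.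
\item[(B)] Let $L$ be an extension of $\mathbb C(x)$ of finite degree $r$. Then $L$ is the field of meromorphic functions on a compact connected Riemann surface $\mathcal S$, and every $\mathbb C$-automorphism of $L$ has the form $f\mapsto f\circ\tilde\sigma$ with an automorphism $\tilde\sigma$ of $\mathcal S$. The function $x$ is a map $\mathcal S\to\mathbb P^1$ of degree $r$: if $e_P$ is its ramification index at $P$, then $\sum_{x(P)=a}e_P=r$ for each $a\in\mathbb P^1$. Only finitely many $P$ have $e_P>1$, and the genus $\gamma\ge0$ of $\mathcal S$ satisfies the Riemann--Hurwitz formula $2\gamma-2=-2r+\sum_P(e_P-1)$. If $\gamma=0$, then $\mathcal S\cong\mathbb P^1$.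
\end{enumerate}

\begin{proof}[Proof of Proposition~\ref{prop:laurent}]
\emph{Step 1: a decreasing chain of fields.} For $n\ge n_1$ let $L_n=\mathbb C(x_n,y_n)$ be the fraction field of the domain $\mathbb C[x,t]/(M_n)$, where $x_n,y_n$ are the classes of $x,t$. An element of $L_n$ that is algebraic over $\mathbb C$ is a constant. If $x_n=a\in\mathbb C$, then $M_n\mid x-a$, against Proposition~\ref{prop:curves}(i); if $y_n=a\in\mathbb C$, then $M_n\mid t-a$, against (ii). So $x_n$ is transcendental over $\mathbb C$, $y_n\notin\mathbb C$, and $[L_n:\mathbb C(x_n)]\le D$.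

By (iv), the homomorphism $\mathbb C[x,t]\to L_n$ with $x\mapsto x_n^2$, $t\mapsto\varphi_n(y_n)$ kills $M_{n+1}$. Its kernel is exactly $(M_{n+1})$: if it contained a polynomial $B$ not divisible by $M_{n+1}$, it would contain the nonzero polynomial $\operatorname{Res}_t(M_{n+1},B)\in\mathbb C[x]$, as in the proof of Lemma~\ref{lem:R}, and $x_n^2$ would be algebraic over $\mathbb C$. So $L_{n+1}$ embeds in $L_n$, and we regard all $L_n$ as subfields of $L_{n_1}$. From now on $x$ denotes the element $x_{n_1}$. Then
\[
x_n=x^{2^{n-n_1}},\qquad y_{n+1}=\varphi_n(y_n).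
\]
The fields $\mathbb C(x,y_n)$ decrease with $n$ and have degree at most $D$ over $\mathbb C(x)$. So $\mathbb C(x,y_n)=L$ is the same field for all $n\ge n_2$, for some $n_2\ge n_1$.

\emph{Step 2: large groups of symmetries.} Let $n\ge n_2$. The extension $\mathbb C(x)/\mathbb C(x_n)$ is Galois, with group $\{x\mapsto\zeta x:\zeta\in\mu_{2^{n-n_1}}\}$, and $L=L_n\cdot\mathbb C(x)$. By (A), $L/L_n$ is Galois and $\Gamma_n=\operatorname{Gal}(L/L_n)$ restricts isomorphically onto the subgroup of index $[L_n\cap\mathbb C(x):\mathbb C(x_n)]\le[L_n:\mathbb C(x_n)]\le D$. This index is a power $2^{j_n}$ of $2$, with $j_n\le j^*=\lfloor\log_2D\rfloor$. So $\Gamma_n$ has order $N_n=2^{n-n_1-j_n}\to\infty$, and as $\sigma$ runs through $\Gamma_n$ we have $\sigma(x)=\zeta x$ with $\zeta$ running through $\mu_{N_n}$. This is the place where the bound on the degrees is used.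

\emph{Step 3: no ramification outside $0$ and $\infty$.} Let $\mathcal S$ and $r$ belong to $L/\mathbb C(x)$ as in (B), and let $\Sigma=\{x(P):e_P>1\}\cap\mathbb C^*$, a finite set. For $\sigma\in\Gamma_n$ we have $x\circ\tilde\sigma=\zeta x$. The ramification index at $P$ of the left side is $e_{\tilde\sigma(P)}$, and that of the right side is $e_P$. So $\tilde\sigma$ permutes the ramified points and multiplies the value of $x$ by $\zeta$. Hence $\Sigma$ is stable under $\mu_{N_n}$ for all $n\ge n_2$, and $\Sigma=\emptyset$. If $\nu_0,\nu_\infty\ge1$ are the numbers of points over $0$ and $\infty$, Riemann--Hurwitz gives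
\[
2\gamma-2=-2r+(r-\nu_0)+(r-\nu_\infty)=-\nu_0-\nu_\infty .
\]
The left side is at least $-2$ and the right side at most $-2$, so $\gamma=0$ and $\nu_0=\nu_\infty=1$. Choose a coordinate $w$ on $\mathcal S\cong\mathbb P^1$ with its zero at the zero of $x$ and its pole at the pole of $x$. Then $L=\mathbb C(w)$, and $x/w^r$ has neither zeros nor poles, so it is constant. After scaling $w$ we have $x=w^r$.

\emph{Step 4: no poles outside $0$ and $\infty$.} For $\sigma\in\Gamma_n$ we have $(\sigma(w)/w)^r=\sigma(x)/x=\zeta$, so $\sigma(w)=\eta w$ with $\eta\in\mathbb C^*$. The map $\sigma\mapsto\eta$ is a homomorphism, injective since $w$ generates $L$, so its image is the subgroup $\mu_{N_n}$ of order $N_n$. As $\Gamma_n$ fixes $L_n$, the rational function $y_n$ of $w$ is invariant under $w\mapsto\eta w$ for $\eta\in\mu_{N_n}$. Since $\varphi_n$ is a nonconstant polynomial, $y_{n+1}=\varphi_n(y_n)$ has the same poles as $y_n$. So the set of poles of $y_n$ in $\mathbb C^*$ is one finite set for all $n\ge n_2$, it is stable under every $\mu_{N_n}$, and it is empty. Thus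 $y_n$ is a Laurent polynomial in $w$, and invariance under $\mu_{N_n}$ means that all its exponents are multiples of $N_n$.

\emph{Step 5: rescaling the variable.} For $n\ge n_3=\max(n_2,n_1+j^*)$ put $T_n=w^{2^{n-n_1-j^*}}$. Since $2^{n-n_1-j^*}$ divides $N_n$, we have $y_n=h_n(T_n)$ with $h_n\in\mathbb C[T,T^{-1}]$, nonconstant because $y_n\notin\mathbb C$. As $T_{n+1}=T_n^2$ and $T_n$ is transcendental, $h_{n+1}(T^2)=\varphi_n(h_n(T))$. Put $s_n=h_n+c_n/2$; then \eqref{eq:square} gives \eqref{eq:s}.
\end{proof}

\section{Laurent polynomials compatible with squaring}\label{sec:laurent}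

Equation \eqref{eq:s} demands that $s_n^2$ contain only even powers of $T$, that the same hold for the polynomial $s_{n+1}$ obtained by halving the exponents, and so on forever. Two kinds of solutions are visible: $V=T^k$ satisfies $V(T^2)=V(T)^2$, and $s=V+V^{-1}$ satisfies $s(T^2)=s(T)^2-2$. They correspond to the curves $t=x$ and $xt=x^2+1$, which are mapped to themselves by $(x,t)\mapsto(x^2,t^2)$ and $(x,t)\mapsto(x^2,t^2-2)$. We show that, up to scaling, there are no others.

Call an integer an \emph{exponent} of a Laurent polynomial if the corresponding power of $T$ has a nonzero coefficient. Let $k$ be the maximum of $0$ and the largest exponent of $s_n$, and let $-l$ be the minimum of $0$ and the smallest exponent of $s_n$. These numbers do not depend on $n\ge n_3$. Indeed, if $k>0$, the right side of \eqref{eq:s} has largest exponent $2k$, so $s_{n+1}$ has largest exponent $k$; if $k=0$, the right side has no positive exponent. The substitution $T\mapsto1/T$, which preserves \eqref{eq:s}, gives the same for $l$. Moreover $k+l\ge1$, since $s_n$ is nonconstant.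

An unwanted term may survive a few steps. For $s_n=T^3+\tau T$ the square $T^6+2\tau T^4+\tau^2T^2$ is even, but then $s_{n+1}=(T^3+2\tau T^2+\tau^2T)/d_n+\kappa_n$, and $s_{n+1}^2$ contains $4\tau T^5/d_n^2$, which forces $\tau=0$. The proof of the next lemma follows such a cross term through sufficiently many steps.

\begin{lemma}\label{lem:exponents}
If $k>0$, all exponents of $s_n$ are multiples of $k$; if $l>0$, all are multiples of $l$.
\end{lemma}

\begin{proof}
By the symmetry $T\mapsto1/T$ it suffices to treat $k>0$. Let $A$ be the sum of the terms of $s_n$ whose exponent is divisible by $k$, and $R=s_n-A$. Then $A$ has largest exponent $k$. Suppose that $R\ne0$, with largest exponent $e$; then $-l\le e<k$ and $k\nmid e$. Choose $i$ with $2^i>k+l$. Iterating \eqref{eq:s} gives $s_{n+i}(T^{2^i})=\Psi(s_n(T))$ with a polynomial $\Psi$ of degree $2^i$, and Taylor's formula gives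
\[
\Psi(A+R)=\sum_{\nu=0}^{2^i}\frac{\Psi^{(\nu)}(A)}{\nu!}\,R^\nu .
\]
Since $k>0$, the largest exponent of $\Psi^{(\nu)}(A)$ is $(2^i-\nu)k$, so the $\nu$-th term has largest exponent $(2^i-\nu)k+\nu e=2^ik-\nu(k-e)$. Let $\epsilon=2^ik-(k-e)$ be this number for $\nu=1$. The terms with $\nu\ge2$ have only exponents less than $\epsilon$. The term with $\nu=0$ has only exponents divisible by $k$, and $k\nmid\epsilon$. So $\epsilon$ is an exponent of $s_{n+i}(T^{2^i})$, whence $2^i\mid\epsilon$ and $2^i\mid k-e$. But $0<k-e\le k+l<2^i$, a contradiction.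
\end{proof}

\begin{proposition}\label{prop:cases}
One of the following holds.
\begin{enumerate}
\item[(I)] $\kappa_n=0$ for all $n\ge n_3$.
\item[(II)] The rational numbers $\rho_n=|\kappa_{n-1}|/2$ $(n>n_3)$ are positive and satisfy $\rho_{n+1}=\rho_n^2/d_n$ and $\kappa_n=-2\rho_n^2/d_n$.
\end{enumerate}
\end{proposition}

\begin{proof}
Suppose first that exactly one of $k,l$ is positive, and let $V=T^k$ or $V=T^{-l}$ accordingly. By Lemma~\ref{lem:exponents}, $s_n=\gamma_nV+\beta_n$ with $\gamma_n\neq0$ for all $n\ge n_3$, and \eqref{eq:s} reads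
\[
\gamma_{n+1}V^2+\beta_{n+1}=\frac{\gamma_n^2V^2+2\gamma_n\beta_nV+\beta_n^2}{d_n}+\kappa_n .
\]
The coefficient of $V$ gives $\beta_n=0$ for all $n\ge n_3$, and then the constant term gives $\kappa_n=0$.

Now suppose that $k,l>0$. Then $k$ and $-l$ are exponents of $s_n$, so $k\mid l$ and $l\mid k$ by Lemma~\ref{lem:exponents}. Thus $k=l$ and $s_n=\gamma_nV+\beta_n+\gamma_n'V^{-1}$ with $V=T^k$ and $\gamma_n\gamma_n'\ne0$. In \eqref{eq:s} the coefficient of $V$ is $0=2\gamma_n\beta_n/d_n$, so $\beta_n=0$ for all $n\ge n_3$. The coefficients of $V^{2}$, $V^{-2}$ and $V^0$ then give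
\[
\gamma_{n+1}=\frac{\gamma_n^2}{d_n},\qquad\gamma'_{n+1}=\frac{\gamma_n'^{\,2}}{d_n},\qquad\kappa_n=-\frac{2\gamma_n\gamma_n'}{d_n}\neq0 .
\]
So $\rho_n>0$ for $n>n_3$, and $\gamma_n\gamma_n'=(\gamma_{n-1}\gamma'_{n-1}/d_{n-1})^2=(\kappa_{n-1}/2)^2=\rho_n^2$. Hence $\kappa_n=-2\rho_n^2/d_n$ and $\rho_{n+1}=|\kappa_n|/2=\rho_n^2/d_n$.
\end{proof}

\section{End of the proof of Theorem~\ref{thm:main}}\label{sec:end}

The curves have done their work: Proposition~\ref{prop:cases} is a statement about the integers $c_n$ and $d_n$ alone. Both cases use the following observation.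

\begin{lemma}\label{lem:stall}
It is impossible that $c_n>0$ and $c_{n+1}\le c_n^2/(2d_n)$ for all large $n$.
\end{lemma}

\begin{proof}
Otherwise $\tau_n=c_n/d_n>0$ satisfies $\tau_{n+1}\le c_n^2/\bigl(2d_n(d_n+c_n)\bigr)<\tau_n/2$ for large $n$. Then $\sum\tau_n<\infty$, and $d_{n+1}=d_n(1+\tau_n)$ stays bounded. But the $d_n$ are integers with $d_{n+1}-d_n=c_n>0$, so they are unbounded.
\end{proof}

\subsection*{Case (I)}
Here $c_{n+1}=c_n^2/(2d_n)$ for $n\ge n_3$. If no $c_n$ with $n\ge n_3$ vanished, we would have $c_n>0$ for $n>n_3$, against Lemma~\ref{lem:stall}. (This is the branch that Example~\ref{ex:model} ran into, with $c_n=2a_nd_n$.) So $c_n=0$ for some $n\ge n_3$, hence for all $n\ge n_4$, and $d_n=d$ is constant for $n\ge n_4$. By \eqref{eq:rec}, $P_n=db_n$ and $db_{n+1}=P_{n+1}=b_nP_n=db_n^2$, so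
\[
b_{n+1}=b_n^2\qquad(n\ge n_4).
\]
This is the telescoping pattern of Example~\ref{ex:fourthirds}, so it can be excluded only by the arithmetic of the moduli. Every $b_n$ with $n\ge n_4$ is a power of $b_{n_4}$, so every prime factor of $F_{\pi(n)}$, $n\ge n_4$, divides $b_{n_4}$. These are infinitely many pairwise coprime integers greater than $1$, and they involve infinitely many primes. This is a contradiction.

\subsection*{Case (II)}
Let $n>n_3$. Dividing \eqref{eq:square} by $\rho_{n+1}=\rho_n^2/d_n$ and using $\kappa_n=-2\rho_n^2/d_n$, we get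
\[
\frac{\varphi_n(t)+c_{n+1}/2}{\rho_{n+1}}=\Bigl(\frac{t+c_n/2}{\rho_n}\Bigr)^2-2 .
\]
So in suitable coordinates every $\varphi_n$ is the map $z\mapsto z^2-2$. All $\varphi_n$ fix $t=0$, and setting $t=0$ shows that the rational numbers $z_n=c_n/(2\rho_n)$ satisfy
\[
z_{n+1}=z_n^2-2 .
\]
They are small, because $z_n=c_n/|\kappa_{n-1}|=4c_nd_{n-1}/|2c_nd_{n-1}-c_{n-1}^2|$. An orbit of $z^2-2$ is small only if it is finite, as we now check. If $z_n=\alpha/\beta$ in lowest terms, then $z_{n+1}=(\alpha^2-2\beta^2)/\beta^2$ is in lowest terms, so $z_{n+i}$ has denominator $\beta^{2^i}$. For $\beta>1$ its logarithm is at least $2^{n+i}\cdot2^{-n}\log2$, which is not $o(2^{n+i})$. So $z_n\in\mathbb Z$. If $|z_n|\ge3$, write $|z_n|=\omega+\omega^{-1}$ with $\omega>1$; then $z_{n+i}=\omega^{2^i}+\omega^{-2^i}$ for $i\ge1$, which is again not small. So $z_n\in\{0,\pm1,\pm2\}$. Since $0\mapsto-2\mapsto2\mapsto2$ and $1\mapsto-1\mapsto-1$, either $z_n=-1$ for all large $n$ or $z_n=2$ for all large $n$.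

If $z_n=-1$, then $c_n=-2\rho_n<0$ for all large $n$, and the positive integers $d_n$ decrease strictly forever, which is impossible. If $z_n=2$, then $c_n=4\rho_n>0$ and $c_{n+1}=4\rho_n^2/d_n=c_n^2/(4d_n)$ for all large $n$, against Lemma~\ref{lem:stall}.

Both cases are contradictory, so the product is irrational. This proves Theorem~\ref{thm:main}. \qed

\section{The moduli $h^{2^n}+g$}\label{sec:hg}

Apart from their size, the proof used two properties of the Fermat numbers: $F_k$ is a monic polynomial in $X_n$ for $k\ge n$, and the $F_k$ are pairwise coprime. Coprimality entered twice, in the vanishing step of Proposition~\ref{prop:aux} and in Case~(I). In both places it suffices that moduli with nearby indices have bounded greatest common divisors.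

\begin{proof}[Proof of Theorem~\ref{thm:hg}]
If $g=0$, take $a_n=1$. By \eqref{eq:telescope} with $y=1/h$ the product equals $1/(1-h^{-2^{n_0}})$, which is rational.

Let $g\neq0$. Dropping finitely many factors does not affect irrationality. If $g=-1$, we may thus assume $n_0\ge1$. Then $h^{2^n}-1=(h^{2^{n-1}}+1)(h^{2^{n-1}}-1)$, the second factor is a positive integer and can be absorbed in $a_n$, and after a shift of the index we are in the case $g=1$. So let $g\notin\{0,-1\}$. Choose $i\ge n_0$ with $h^{2^i}\ge4|g|+4$, drop the factors with $n\le i$, and replace $h$ by $h^{2^i}$ and $n$ by $n-i$. Thus we may assume that $h\ge4|g|+4$ and that the product runs over $n\ge1$. Put $X_n=h^{2^n}$ and $B_n=X_n+g$. The sequence $B_n$ is increasing, and $B_n\ge\frac12X_n\ge\frac12 4^{2^n}\ge2^{2^n}$.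

\emph{Greatest common divisors.} For $i<k$ we have $X_i\equiv-g\pmod{B_i}$, so $B_k=X_i^{2^{k-i}}+g\equiv g^{2^{k-i}}+g$, and
\begin{equation}\label{eq:gcd}
\gcd(B_i,B_k)\ \text{ divides }\ g^{2^{k-i}}+g=g\bigl(g^{2^{k-i}-1}+1\bigr)\neq0 .
\end{equation}
The number is nonzero because $2^{k-i}-1$ is odd and $g\ne0,-1$. (For $g=0$ and $g=-1$ it vanishes, and indeed $B_i\mid B_k$; this is why $g=-1$ was reduced to $g=1$.)

Suppose that the product is rational, and repeat Sections~\ref{sec:model}--\ref{sec:end} with $B_n$ in place of $F_n$ and the new $X_n$. The sorted sequence satisfies $b_n\ge B_n\ge2^{2^n}$, so Lemma~\ref{lem:size} applies. The bounds \eqref{eq:YK} follow from $X_n\ge2^{2^n}$ and $2^{2^{\pi(n)}}\le B_{\pi(n)}\le b_n$, the numbers $P_n\ge b_{n-1}\ge2^{2^{n-1}}$ are not small, and Lemmas~\ref{lem:N} and~\ref{lem:R} use only $\log X_n\ge2^n\log2$. In Section~\ref{sec:aux} take $\psi_j(x)=x^{e_j}+g$, which is monic and satisfies $\psi_j(X_n)=B_{\pi(n+j)}$. Sections~\ref{sec:curves}--\ref{sec:laurent}, Lemma~\ref{lem:stall} and Case~(II) need no change. Two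 arguments remain.

\emph{Vanishing in Proposition~\ref{prop:aux}.} The integer $Z$ is divisible by the least common multiple of the numbers $B_{\pi(n+j)}^{u_j}$, $j\in J$. The indices $\pi(n+j)$ are distinct and lie in $[n,n+m+K)$, so by \eqref{eq:gcd} the pairwise greatest common divisors of the $B_{\pi(n+j)}$ are bounded independently of $n$. We use two facts, each verified one prime at a time. First, $\gcd(a^u,b^{u'})$ divides $\gcd(a,b)^{\max(u,u')}$, since $\min(u\alpha,u'\beta)\le\max(u,u')\min(\alpha,\beta)$. Second, the least common multiple of finitely many positive integers is at least their product divided by the product of their pairwise greatest common divisors: if a prime occurs with exponents $\nu_1\ge\nu_2\ge\cdots$, then $\sum_i\nu_i-\sum_{i<i'}\min(\nu_i,\nu_{i'})\le\sum_i\nu_i-\sum_{i'\ge2}\nu_{i'}=\nu_1$. Since the $u_j$ are bounded and $B_{\pi(n+j)}\ge\frac12X_n^{e_j}$, the least common multiple is at least $C^{-1}X_n^{UH}$ with a constant $C$. As $|Z|\le e^{o(2^n)}X_n^{UH-1}$, again $Z=0$ for large $n$.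

\emph{Case (I).} As before, $b_{n+1}=b_n^2$ for $n\ge n_4$, so all but finitely many $B_k$ are composed of primes from the finite nonempty set $S$ of prime factors of $b_{n_4}$. Let $k$ be large. Each of the $|S|+1$ numbers $B_k,\dots,B_{k+|S|}$ is a product of at most $|S|$ prime powers, so it is divisible by a power of some prime of $S$ that is at least $B_k^{1/|S|}$. For two of these numbers the prime is the same, and their greatest common divisor is at least $B_k^{1/|S|}$, which tends to infinity with $k$. By \eqref{eq:gcd} it divides a nonzero number $g^{2^i}+g$ with $1\le i\le|S|$, so it is bounded. This contradiction completes the proof.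
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{A Criterion for linear independence of infinite products},
\texttt{https://www.anstuocmath.ro/}\allowbreak\texttt{mathematics/}\allowbreak\texttt{anale2015vol2/}\allowbreak\texttt{Hancl\_J.\_\_Kolouch\_O.\_\_Novotny\_L..pdf}

\end{thebibliography}
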